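# Disjoint paths in a one-ended binary tree: ordering pairs without ordering points

## 1. The tree $T$ and the disjointness relation $D$

Here is the object on which everything turns. Let $T$ be the graph whose vertices are the pairs $(h,q)$ with $h,q\in\omega$, where $(h,q)$ is joined to its *parent* $(h+1,\lfloor q/2\rfloor)$. We call $h$ the *height* of $(h,q)$ and write $h(m)$ for the height of a vertex $m$. A vertex $(h,q)$ with $h\ge 1$ has two *children*, $(h-1,2q)$ and $(h-1,2q+1)$, and one parent, so it has degree $3$. A vertex $(0,n)$ has only its parent as neighbor. We identify $n\in\omega$ with $(0,n)$. So the natural numbers are the *leaves* of $T$, and they are its only vertices of degree $1$.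

The graph $T$ is a tree. It is connected, because the ancestor of $(h,q)$ at a height $h+j$ with $2^j>q$ is $(h+j,0)$, so any two vertices have a common ancestor. It has no cycle, because a vertex of minimal height on a cycle would have two different neighbors of larger height, while each vertex has only one parent. There is no root: one can climb forever. We write $[x,y]$ for the path from $x$ to $y$, which climbs from $x$ to the lowest common ancestor and then descends to $y$, and $d$ for the path metric. Put
$$\mathbb M_0=(\omega;D),\qquad D(x,y;z,w)\iff [x,y]\cap[z,w]=\emptyset .$$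
The elements are only the leaves; the inner vertices of $T$ are not elements of the structure.

For example, $[0,1]$ has vertices $0,(1,0),1$ and $[2,3]$ has vertices $2,(1,1),3$, so $D(0,1;2,3)$ holds. Both $[0,2]$ and $[1,3]$ pass through $(2,0)$, so $D(0,2;1,3)$ fails.

**The spine.** Let $s_i=(i,0)$, so $s_0$ is the leaf $0$ and $s_0,s_1,s_2,\dots$ is an infinite path going up. Let $\mathrm{Desc}(m)$ be the set of descendants of $m$, including $m$. For $v\ge 1$ let $\beta(v)$ be the number of binary digits of $v$, so $2^{\beta(v)-1}\le v<2^{\beta(v)}$, and let $\beta(0)=0$. The ancestor of $v$ at height $i$ is $(i,\lfloor v/2^i\rfloor)$. Hence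
$$v\in \mathrm{Desc}(s_i)\iff v<2^i\iff \beta(v)\le i. \tag{1}$$
So the lowest common ancestor of $0$ and $v$ is $s_{\beta(v)}$. The path $[0,v]$ climbs the spine to $s_{\beta(v)}$ and then descends through the vertices $(j,\lfloor v/2^j\rfloor)$ with $j<\beta(v)$, where $\lfloor v/2^j\rfloor\ge 1$. Therefore
$$\text{the spine vertices on } [0,v] \text{ are exactly } s_0,\dots,s_{\beta(v)},\qquad d(0,v)=2\beta(v). \tag{2}$$
If $\beta(v)\le i$, then $[0,v]\subseteq\mathrm{Desc}(s_i)$. If $i<\beta(v)$, then a vertex of the descending part cannot lie in $\mathrm{Desc}(s_i)$, since otherwise $v$ would, against (1). Hence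
$$[0,v]\cap\mathrm{Desc}(s_i)=\{s_0,\dots,s_i\}\qquad\text{if } i<\beta(v). \tag{3}$$

**A definable chain of initial segments.** For $x,y\in\omega$ let $C_{x,y}=\{v: D(0,v;x,y)\}$, the set of leaves $v$ such that $[0,v]$ avoids $[x,y]$. For $i\ge1$ put $x_i=2^{i-1}$ and $y_i=2^i$. Then $\beta(x_i)=i$ and $\beta(y_i)=i+1$. The path $[x_i,y_i]$ climbs from $x_i$ to $s_i$, steps to $s_{i+1}$, and descends through $(i,1)$ to $y_i$. Which $v$ lie in $C_{x_i,y_i}$?

If $v\ge 2^{i-1}$, then $\beta(v)\ge i$, so $s_i$ lies on both $[0,v]$ and $[x_i,y_i]$, and $v\notin C_{x_i,y_i}$. If $v<2^{i-1}$, then $[0,v]\subseteq\mathrm{Desc}(s_{i-1})$. A vertex of $[x_i,y_i]$ of height at most $i-1$ is equal to or an ancestor of $x_i$ or $y_i$. If it were in $\mathrm{Desc}(s_{i-1})$, then $x_i$ or $y_i$ would be too, but both are at least $2^{i-1}$. Vertices of height at least $i$ are not in $\mathrm{Desc}(s_{i-1})$ at all. So $[x_i,y_i]$ misses $\mathrm{Desc}(s_{i-1})$, and $v\in C_{x_i,y_i}$. We have shown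
$$C_{x_i,y_i}=\{v: v<2^{i-1}\}\qquad(i\ge 1). \tag{4}$$
For instance $C_{2,4}=\{0,1\}$. Thus *pairs* of leaves can name longer and longer initial segments of $\omega$. The structure is built for this purpose: pairs carry a definable order with an infinite chain, while, as we shall prove, single elements do not.

## 2. Minimality, small theory, and three notions of order

"Formula" means first-order formula, and "definable" means definable with parameters. The *quantifier rank* of a formula is the maximal depth of nested quantifiers.

**Definition (minimal).** An infinite structure is *minimal* if each of its definable subsets is finite or cofinite.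

**Definition (small theory).** A countable structure $\mathbb M_0$ has *small theory* if $|S(M_0)|=\aleph_0$, where $S(M_0)=\bigcup_{n\ge1}S_n(M_0)$ and $S_n(M_0)$ is the set of complete $n$-types over $M_0$. Equivalently, $M_0$ is countable and every $S_n(M_0)$ is countable.

**Definition (order property).** $\mathbb M_0$ has the *order property* if for some $n\ge1$ there are an infinite set $\{\bar a_i: i\in\omega\}\subset M_0^n$, not necessarily definable, and a formula $\phi(\bar x,\bar y)$, possibly with parameters, such that $\mathbb M_0\models\phi(\bar a_i,\bar a_j)$ iff $i<j$.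

**Definition (ordered, strict order property).** $\mathbb M_0$ is *ordered* if there is a definable, irreflexive, transitive binary relation on $M_0$ with an infinite chain. It has the *strict order property* if for some $n$ there is such a relation on $M_0^n$; we then say that $\mathbb M_0^n$ is ordered. $\mathrm{Th}(\mathbb M_0)$ has the strict order property if some elementary extension of $\mathbb M_0$ does.

A pure infinite set $(\omega;=)$ is minimal, because any two elements outside a finite parameter set are exchanged by a permutation fixing the parameters. It is not ordered: that same permutation would turn $c<c'$ into $c'<c$. At the other end, $(\omega;<)$ is ordered, and we check in Section 3 that it is minimal. Finally, $(\mathbb Q;<)$ does not have small theory, since different cuts give different $1$-types over $\mathbb Q$ and there are uncountably many cuts.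

The question, from "Some questions concerning minimal structures" (http://elib.mi.sanu.ac.rs/files/journals/publ/102/n096p079.pdf), is this: is there a minimal structure $\mathbb M_0$ with small theory which has the order property, such that $\mathrm{Th}(\mathbb M_0)$ has the strict order property, but which is not ordered? The answer is yes, and the structure of Section 1 is an example.

**Theorem A.** $\mathbb M_0=(\omega;D)$ is minimal, has small theory, and is not ordered; but $\mathbb M_0^2$ is ordered. Hence $\mathbb M_0$ has the strict order property (so $\mathrm{Th}(\mathbb M_0)$ does) and the order property.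

Two further theorems say what such examples must look like. For a minimal structure $\mathbb M$, in any language and of any cardinality, the *generic type* is
$$p=\{\phi(x)\in L(M):\phi(M)\text{ cofinite}\}.$$
By minimality it is a complete $1$-type over $M$. It is *definable* if for each formula $\phi(x,\bar y)$ the set $\{\bar b\in M^{|\bar y|}:\phi(x,\bar b)\in p\}$ is definable with parameters from $M$. For example, in $(\omega;<)$ the generic type is definable, because $\phi(x,\bar b)\in p$ iff $\exists z\,\forall x\,(x>z\to\phi(x,\bar b))$.

**Theorem B.** Let $\mathbb M$ be minimal and not ordered. Then $\mathbb M$ has the order property iff its generic type is not definable.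

**Theorem C.** Let $\mathbb M$ be minimal and not ordered. Then every definable total preorder on a definable subset of any $M^n$ has finitely many classes.

So every example must have a non-definable generic type, and an order with infinite chain on pairs can only be genuinely partial. In Theorem B the hypothesis "not ordered" cannot be dropped: $(\omega;<)$ has the order property and a definable generic type.

One part of Theorem A is already done.

**$\mathbb M_0^2$ is ordered.** Define $(x,y)\prec(x',y')$ iff $C_{x,y}\subsetneq C_{x',y'}$. This is definable with the parameter $0$, and it is irreflexive and transitive. By (4), $(x_i,y_i)\prec(x_j,y_j)$ iff $i<j$. So there is an infinite chain in $M_0^2$, and this chain also witnesses the order property with $n=2$. Thus $\mathbb M_0$ has the strict order property, and so does $\mathrm{Th}(\mathbb M_0)$, as $\mathbb M_0$ is an elementary extension of itself.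

What remains for Theorem A are the three statements minimal, not ordered, small theory.

## 3. Truncated distances in $(\omega;<)$, betweenness, and the caterpillar

**The tool in its simplest form.** To prove minimality we need to know how far a formula of quantifier rank $k$ can see. On a line the answer is "distances up to $2^k$", and the reason is the following arithmetic.

**Lemma 1 (splitting).** Let $L\ge1$, let $\ell=\ell_1+\ell_2$ with $\ell_1,\ell_2\ge1$, and let $\min(\ell,2L)=\min(\ell',2L)$. Then there are $\ell_1',\ell_2'\ge1$ with $\ell_1'+\ell_2'=\ell'$ and $\min(\ell_i,L)=\min(\ell_i',L)$ for $i=1,2$.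

*Proof.* If $\ell<2L$, then $\ell'=\ell$, and we take $\ell_i'=\ell_i$. Otherwise $\ell,\ell'\ge2L$. If $\ell_1<L$, then $\ell_2>L$; take $\ell_1'=\ell_1$ and $\ell_2'=\ell'-\ell_1>L$. The case $\ell_2<L$ is symmetric. If both $\ell_i\ge L$, take $\ell_1'=L$ and $\ell_2'=\ell'-L\ge L$. $\square$

In $(\omega;<)$, call $\bar a$ and $\bar b$ *$L$-similar* if $(0,\bar a)$ and $(0,\bar b)$ have the same pattern of $<$ and $=$, and the gaps between consecutive distinct entries agree after truncation at $L$ (replace $\ell$ by $\min(\ell,L)$). If $\bar a,\bar b$ are $2L$-similar, then for each $c$ there is $c'$ with $\bar ac,\bar bc'$ $L$-similar: if $c$ is an entry of $(0,\bar a)$, take the corresponding entry; if $c$ lies in a gap, use Lemma 1; if $c$ is larger than all entries, put $c'$ at the same distance above the largest entry of $(0,\bar b)$. By induction on $k$, $2^k$-similar tuples satisfy the same formulas of rank at most $k$. If $\phi(x,\bar a)$ has rank at most $k$ and $c,c'\ge \max(0,\bar a)+2^k$, then $\bar a c$ and $\bar a c'$ are $2^k$-similar. So $\phi(x,\bar a)$ defines a finite or cofinite set, and $(\omega;<)$ is minimal. But it is ordered.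

**First attempt: forget the direction of the order.** Replace $<$ by betweenness, $B(x;y,z)$ iff $y<x<z$ or $z<x<y$. This fails at once, because parameters are allowed: $x<y$ holds iff $y\ne 0$ and ($x=0$ or $B(x;0,y)$). So hiding the order must resist any finite set of named points.

**Second attempt: paths in a caterpillar.** Take a spine $s_0,s_1,s_2,\dots$, hang one leaf $n$ on each $s_n$, and use the disjointness relation of paths between leaves. Paths $[0,x]$ still look like initial segments. But now the points are ordered:
$$x<y\iff \exists z\ne y\ \ [0,x]\cap[y,z]=\emptyset .$$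
Indeed, if $x<y$, then $z=y+1$ works, since $[y,y+1]$ consists of $y,s_y,s_{y+1},y+1$, while $[0,x]$ contains no $s_j$ with $j>x$. If $y\le x$ and $z\neq y$, then either $y=x$ or $y=0$, and the paths share the leaf $y$; or $0<y<x$, and they share $s_y$.

Where exactly does it break? Look at $0$ and two leaves $c<c'$ with $c\ge 1$. The three paths between them form a tripod with center $s_c$. The leg to $c$ has length $1$, while the leg to $c'$ has length $c'-c+1\ge2$. The short leg marks the smaller point, and a formula can see it.

**What the tree $T$ changes.** In $T$ the single leaf hung on the spine vertex $s_i$ is replaced by a finite binary tree with leaves $\{v:\beta(v)=i\}$, all at depth $i$ below $s_i$. Take $c$ large with $\beta(c)=h$ and $c'$ with $\beta(c')=h'>h$. By (2) and (3) the tripod of $0,c,c'$ has center $s_h$ and legs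
$$h\ \text{ to } 0,\qquad h\ \text{ to } c,\qquad 2h'-h\ \text{ to } c'. \tag{5}$$
All three legs are long. If formulas of rank $k$ see lengths only up to truncation at $2^k$, then no formula can tell $(c,c')$ from $(c',c)$, and no formula orders them. The pairs $(x_i,y_i)$ escape, because a *path* can cross the spine at a prescribed spot. The formula used for the caterpillar becomes harmless in $T$: if $\beta(x),\beta(y)\ge2$ and $\beta(x)\ne\beta(y)$, take for $z$ the sibling of $y$. Then $[y,z]$ consists of $y$, its parent and $z$. The parent is not a spine vertex, as only $0,1$ have the parent $s_1$; and by $\beta(x)\neq\beta(y)$ none of the three vertices is on the descending part of $[0,x]$. So the formula holds of $(x,y)$ and of $(y,x)$.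

To make this a proof we need two things: a back-and-forth argument in $T$ with truncated lengths, and a way to deal with parameters other than $0$.

## 4. Heights, hulls and the relation $\approx_L$

This section sets up the invariant. Heights are the danger: $T$ distinguishes "up" from "down", while our invariant will record only a shape and some lengths. Formula (7) below says that heights inside the hull of a tuple can be read off from lengths.

Let $m$ be a non-leaf of height $h$. Removing $m$ leaves two *lower* components, reached through the children, and one *upper* component, reached through the parent.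
$$\begin{aligned}&\text{Leaves in lower components are at distance exactly } h \text{ from } m;\text{ leaves in the upper}\\ &\text{component are at distances } h+2j,\ j\ge1,\text{ and every } j\ge1 \text{ occurs.}\end{aligned}\tag{6}$$
The first part is clear. To reach a leaf of the upper component, climb $j\ge1$ steps and then descend $h+j$ steps through the other child.

For a nonempty tuple $\bar a$ of leaves let the *hull* $H(\bar a)$ be the union of all paths $[a_i,a_j]$. In a tree $[a_i,a_j]\subseteq[a_1,a_i]\cup[a_1,a_j]$, so $H(\bar a)=\bigcup_j[a_1,a_j]$, a finite subtree. The only leaves of $T$ in it are the $a_i$, because an interior vertex of a path has degree at least $2$ in $T$. Suppose at least two entries are distinct. Then each $a_i$ has degree $1$ in $H(\bar a)$, and every other vertex is interior to some $[a_i,a_j]$, so it has degree $2$ or $3$. Moreover, *every edge of $H(\bar a)$ at a vertex $m$ leads to some $a_i$*: the edge lies on some $[a_i,a_j]$, and deleting it from $T$ separates $a_i$ from $a_j$, so one of them is on the far side from $m$.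

$$h(m)=\min_i d(m,a_i)\qquad\text{for } m\in H(\bar a). \tag{7}$$
If $m$ is a leaf, it is some $a_i$, and both sides are $0$. Otherwise all leaves are at distance at least $h(m)$ by (6), and $m$ is interior to some $[a_i,a_j]$. Then $a_i,a_j$ are in different components of $T-m$. At least one of these two components is lower, and the corresponding entry is at distance $h(m)$.

The *essential* vertices of $H(\bar a)$ are the $a_i$ and the vertices of degree $3$ in $H(\bar a)$. They cut $H(\bar a)$ into *segments*, whose interior vertices have degree $2$ in $H(\bar a)$. The *reduced tree* has the essential vertices as vertices and the segments as edges.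

**Definition ($\approx_L$).** For $L\ge1$ write $\bar a\approx_L\bar b$ if there is a bijection $f$ from the essential vertices of $H(\bar a)$ to those of $H(\bar b)$ with $f(a_i)=b_i$ for all $i$, which preserves in both directions being the two endpoints of a segment, and such that corresponding segments of lengths $\ell,\ell'$ satisfy $\min(\ell,L)=\min(\ell',L)$.

For example, for three distinct leaves the hull is a tripod. Any two tripods all of whose legs have length at least $L$ are $\approx_L$, whichever leg belongs to which leaf.

This is an equivalence relation, and $\approx_{L}$ implies $\approx_{L'}$ for $L'\le L$. The map $f$ is unique: a vertex of degree $3$ has some $a_i,a_j,a_k$ in its three directions, so it is the only vertex common to the paths between them (their median), and $f$, being an isomorphism of reduced trees, must send it to the median of $b_i,b_j,b_k$. For tuples of a fixed length there are finitely many $\approx_L$-classes, since the reduced tree has boundedly many vertices and the truncated lengths lie in $\{1,\dots,L\}$.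

## 5. Back-and-forth in $T$

**Lemma 2.** If $\bar a\approx_{2L}\bar b$ with $L\ge1$ and $c\in\omega$, there is $c'\in\omega$ with $\bar ac\approx_L\bar bc'$.

*Proof.* Let $f$ witness $\bar a\approx_{2L}\bar b$.

**Step 1: trivial cases.** If $c=a_i$, take $c'=b_i$. Assume $c\notin\bar a$. If all $a_i$ equal one leaf $a$, then all $b_i$ equal one leaf $b$. The leaves different from a given leaf realize exactly the distances $2j$, $j\ge1$ (climb $j$, descend $j$), so we can choose $c'$ with $d(b,c')=d(a,c)$. From now on $\bar a$ has at least two distinct entries.

**Step 2: find the attaching point $m$ of $c$.** Let $m$ be the vertex of $H(\bar a)$ nearest to $c$ and let $r=d(m,c)$. As $c\notin\bar a$, we have $c\notin H(\bar a)$ and $r\ge1$. The edge at $m$ toward $c$ is not in $H(\bar a)$. If $m$ were a leaf, its only $T$-edge would be in the connected set $H(\bar a)$, which has more than one vertex. So $m$ is not a leaf. Its degree in $H(\bar a)$ is at least $2$ and less than $3$, so it is $2$. Hence $m$ is interior to a segment $[u,v]$. Put $\ell_1=d(u,m)\ge1$, $\ell_2=d(m,v)\ge1$ and $\ell=\ell_1+\ell_2$.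

**Step 3: choose the attaching point $m'$ on the other side.** Let $u'=f(u)$, $v'=f(v)$ and $\ell'=d(u',v')$. Then $\min(\ell,2L)=\min(\ell',2L)$, and Lemma 1 gives $\ell_1',\ell_2'\ge1$ with sum $\ell'$ and $\min(\ell_i,L)=\min(\ell_i',L)$. Let $m'$ be the vertex of $[u',v']$ at distance $\ell_1'$ from $u'$. It is interior to a segment, so it is not a leaf and has degree $2$ in $H(\bar b)$. Subdividing the segments at $m$ and $m'$ and extending $f$ by $m\mapsto m'$, we get an isomorphism of subdivided reduced trees in which corresponding lengths agree after truncation at $L$. A sum truncated at $L$ depends only on the summands truncated at $L$. Hence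
$$\min(d(m,a_i),L)=\min(d(m',b_i),L)\ \text{ for all } i,\qquad \min(h(m),L)=\min(h(m'),L), \tag{8}$$
where the second statement follows from the first by (7), applied in $H(\bar a)$ and in $H(\bar b)$.

**Step 4: reduce to finding one leaf at the right distance.** Let $X$ be the component of $T-m$ entered by the $T$-edge at $m$ that is not in $H(\bar a)$. It misses $H(\bar a)$, and it contains $c$. Let $X'$ be the component of $T-m'$ missing $H(\bar b)$. For any leaf $c'\in X'$, the hull $H(\bar bc')$ is $H(\bar b)$ with one new segment $[m',c']$ attached at $m'$, and likewise $H(\bar ac)$ is $H(\bar a)$ with $[m,c]$ attached at $m$. So it suffices to find a leaf $c'\in X'$ with $\min(d(m',c'),L)=\min(r,L)$.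

**Step 5: the case $h(m)\ge L$.** Here $h(m')\ge L$ by (8). All leaves are at distance at least $h(m)\ge L$ from $m$ and at least $h(m')\ge L$ from $m'$. So $r\ge L$, and any leaf $c'\in X'$ works.

**Step 6: the case $h(m)<L$.** By (8), $h(m')=h(m)=:h$. In this case up and down are visible, so we must show that $X$ is upper iff $X'$ is upper. If $X$ is upper, all $a_i$ lie in the lower components at $m$, so $d(m,a_i)=h<L$ for all $i$. By (8), $d(m',b_i)=h$ for all $i$, and by (6) no $b_i$ lies in the upper component at $m'$. Every edge of $H(\bar b)$ at $m'$ leads to some $b_i$, so the upper component at $m'$ misses $H(\bar b)$ and is $X'$. The converse is the same argument with the two sides exchanged. If both $X,X'$ are lower, then $r=h$, and any leaf $c'\in X'$ has $d(m',c')=h$. If both are upper, then $r=h+2j$ with $j\ge1$, and by (6) $X'$ has a leaf at distance $h+2j$ from $m'$. $\square$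

**Lemma 3.** If $\bar a\approx_{2^k}\bar b$ (nonempty tuples), then $\bar a$ and $\bar b$ satisfy the same formulas of quantifier rank $\le k$.

*Proof.* Induction on $k$. For $k=0$ we check atomic formulas. Equalities are preserved, as $f$ is a bijection with $f(a_i)=b_i$. For $D$, suppose two paths between entries of $\bar a$ share an interior vertex of a segment. The endpoints of the paths are essential, so each path runs through the whole segment, and they share its endpoints too. So two such paths meet iff they share an essential vertex. The essential vertices on $[a_i,a_j]$ are those on the path from $a_i$ to $a_j$ in the reduced tree, and $f$ is an isomorphism of reduced trees. So $f$ preserves $D$, and Boolean combinations follow.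

For the step from $k$ to $k+1$, let $\bar a\approx_{2^{k+1}}\bar b$ and let $\exists x\,\psi(x,\bar a)$ hold with $\psi$ of rank at most $k$; say $\psi(c,\bar a)$. Lemma 2 with $L=2^k$ gives $c'$ with $\bar ac\approx_{2^k}\bar bc'$, so $\psi(c',\bar b)$ holds by induction. The relation $\approx$ is symmetric, so the converse holds as well, and again Boolean combinations follow. $\square$

## 6. Gluing along the spine

The next lemma handles parameters. It says that, for tuples far out, the single named point $0$ already contains all information that any given parameters can contribute.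

**Lemma 4.** Let $t\ge0$, $L\ge1$, let $\bar w$ be a tuple in $[0,2^t)$, and let $\bar c,\bar c'$ be nonempty tuples of equal length with all entries $\ge2^{t+L}$. If $(0,\bar c)\approx_L(0,\bar c')$, then $(0,\bar w,\bar c)\approx_L(0,\bar w,\bar c')$.

*Proof.* If $\bar w$ is empty or all $w_i=0$, this is trivial. Otherwise let $\tau=\max_i\beta(w_i)$; then $1\le\tau\le t$.

**Step 1: the hull of $(0,\bar c)$ starts with a long segment.** All $\beta(c_j)\ge t+L+1$, so by (2) every $[0,c_j]$ contains $s_0,\dots,s_{t+L+1}$. Since $H(0,\bar c)=\bigcup_j[0,c_j]$, each $s_i$ with $1\le i\le t+L$ has degree $2$ in $H(0,\bar c)$, with edges to $s_{i-1}$ and $s_{i+1}$. So the unique segment $[0,e]$ of $H(0,\bar c)$ at $0$ has length $g\ge t+L+1$.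

**Step 2: the hull of $(0,\bar w)$ meets it exactly in $[0,s_\tau]$.** By (1) all $w_i$ lie in $\mathrm{Desc}(s_\tau)$, so $H(0,\bar w)\subseteq\mathrm{Desc}(s_\tau)$. Some $w_i$ has $\beta(w_i)=\tau$, and its path $[0,w_i]$ contains $s_0,\dots,s_\tau$ and leaves $s_\tau$ through the other child. So $s_\tau$ has degree $2$ in $H(0,\bar w)$, with edges to both children. By (3), as $\tau\le t<\beta(c_j)$ for all $j$, the hull $H(0,\bar c)$ meets $\mathrm{Desc}(s_\tau)$ exactly in $s_0,\dots,s_\tau$. Hence $H(0,\bar w)\cap H(0,\bar c)=[0,s_\tau]$.

**Step 3: describe the union.** We have $H(0,\bar w,\bar c)=H(0,\bar w)\cup H(0,\bar c)$. Let us compare degrees. At $s_\tau$ the edge to $s_{\tau+1}$ is added, so $s_\tau$ has degree $3$. At another vertex of $H(0,\bar w)$ nothing is added: the edges of $H(0,\bar c)$ at $s_i$, $i<\tau$, go to neighboring spine vertices $s_{i\pm1}$, which are already in $H(0,\bar w)$. At a vertex of $H(0,\bar c)$ outside $\mathrm{Desc}(s_\tau)$ nothing is added either. So: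

- The essential vertices of $H(0,\bar w,\bar c)$ are those of $H(0,\bar w)$, the vertex $s_\tau$, and those of $H(0,\bar c)$ other than $0$.
- The segments are those of $H(0,\bar w)$, subdivided at $s_\tau$; those of $H(0,\bar c)$ other than $[0,e]$; and $[s_\tau,e]$, of length $g-\tau\ge L$.

**Step 4: match.** The same description holds for $\bar c'$. Let $f$ witness $(0,\bar c)\approx_L(0,\bar c')$. Since $f(0)=0$, the segment $[0,e]$ corresponds to the segment at $0$ of $H(0,\bar c')$, which is $[0,e']$ with $e'=f(e)$. Use the identity on the essential vertices of $H(0,\bar w)$ and on $s_\tau$, and $f$ on the rest. The segments inside $H(0,\bar w)$ are literally the same, the segments of $H(0,\bar c)$ other than $[0,e]$ match by $f$, and $[s_\tau,e]$ and $[s_\tau,e']$ both have length at least $L$. So this map witnesses $(0,\bar w,\bar c)\approx_L(0,\bar w,\bar c')$. $\square$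

## 7. Minimality, no order on points, and countably many types

In this section, given a formula $\phi$ of quantifier rank $\le k$ with parameters $\bar a$, put $L=2^k$ and choose $t$ with all entries of $\bar a$ in $[0,2^t)$.

**$\mathbb M_0$ is minimal.** Let $\phi=\phi(x,\bar a)$ and $c,c'\ge2^{t+L}$. The hulls of $(0,c)$ and $(0,c')$ are single segments of lengths $2\beta(c),2\beta(c')\ge L$, so $(0,c)\approx_L(0,c')$. By Lemma 4, $(0,\bar a,c)\approx_L(0,\bar a,c')$, and by Lemma 3, $\phi(c,\bar a)\Leftrightarrow\phi(c',\bar a)$. So $\phi(x,\bar a)$ has constant truth value on all $x\ge 2^{t+L}$, and it defines a finite or cofinite set.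

**$\mathbb M_0$ is not ordered.** Suppose $\phi(x,y,\bar a)$ defines an irreflexive transitive relation with an infinite chain $C$. Choose $c\in C$ with $c\ge2^{t+L}$ and put $h=\beta(c)\ge t+L+1$. Choose $c'\in C$ with $c'\ge2^h$, so $h'=\beta(c')>h$. By (3), $[0,c']$ meets $\mathrm{Desc}(s_h)$, which contains $[0,c]$, exactly in $s_0,\dots,s_h$. So the hull of $0,c,c'$ is a tripod with center $s_h$ and legs $h,h,2h'-h$ as in (5), all at least $L$. Hence $(0,c,c')\approx_L(0,c',c)$: fix $0$ and the center and exchange the other two ends. Lemma 4, with $\bar w=\bar a$ and the tuples $(c,c')$ and $(c',c)$, together with Lemma 3, gives $\phi(c,c',\bar a)\Leftrightarrow\phi(c',c,\bar a)$. As $c\ne c'$ are comparable, both hold. Transitivity gives $\phi(c,c,\bar a)$, which contradicts irreflexivity.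

**$\mathbb M_0$ has small theory.** The plan is to describe every type by an ultrafilter and to show that a finite amount of information about the ultrafilter determines the type.

**Step 1: types as ultrafilters.** Let $q\in S_n(M_0)$. Each formula of $q$ is satisfied in $\mathbb M_0$, because a complete type over a model is finitely satisfiable in it, and $q$ is closed under conjunction. So the sets $\phi(M_0^n)$, $\phi\in q$, have the finite intersection property and lie in an ultrafilter $U$ on $M_0^n$. As $q$ is complete, $q=q_U:=\{\phi\in L(M_0):\phi(M_0^n)\in U\}$.

**Step 2: the data attached to $U$.** Let $J$ be the set of $j\le n$ such that $\{\bar c:c_j=v\}\notin U$ for all $v$. For $j\notin J$ let $v_j$ be the unique element with $\{\bar c:c_j=v_j\}\in U$. If $J\ne\emptyset$, then for each $L\ge1$ there are finitely many $\approx_L$-classes of tuples of length $1+|J|$, so there is a unique class $K_L$ with $\{\bar c:(0,\bar c_J)\in K_L\}\in U$. The data of $U$ are $J$, the $v_j$, and the sequence $(K_L)_{L\ge1}$.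

**Step 3: there are countably many data.** There are countably many choices of $J$ and the $v_j$. As $\approx_{L+1}$ implies $\approx_L$, the class $K_{L+1}$ lies in a single $\approx_L$-class, and this class must be $K_L$. So $K_1\supseteq K_2\supseteq\cdots$. All tuples in $K_1$ have the same reduced tree $R$ with the same entries at its vertices, and by uniqueness of $f$ the identification is canonical. For an edge $s$ of $R$ let $\lambda_L(s)$ be the common value of $\min(\text{length of } s,\,L)$ for tuples in $K_L$. Then $\lambda_L(s)=\min(\lambda_{L+1}(s),L)$. So either $\lambda_L(s)=L$ for all $L$, and we put $\lambda(s)=\infty$; or $\lambda_L(s)<L$ for some $L$, and from then on the value stays the same, and we call it $\lambda(s)$. In both cases $\lambda_L(s)=\min(\lambda(s),L)$ for all $L$. Thus $(K_L)_L$ is determined by the finite tree $R$ with its entries and the labels $\lambda(s)\in\{1,2,\dots\}\cup\{\infty\}$. There are countably many such labelled trees.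

**Step 4: the data determine $q_U$.** If $J=\emptyset$, then $q_U$ is the type of $(v_1,\dots,v_n)$. Let $J\ne\emptyset$, let $\phi(\bar x,\bar a)$ have rank at most $k$, put $L=2^k$, and choose $t$ with $\bar a$ and all $v_j$ in $[0,2^t)$. Let
$$S=\{\bar c: c_j=v_j\ (j\notin J),\ c_j\ge2^{t+L}\ (j\in J),\ (0,\bar c_J)\in K_L\}.$$
If $U,U'$ have the same data, then $S\in U\cap U'$; note that for $j\in J$ the set $\{\bar c: c_j<2^{t+L}\}$ is a finite union of sets outside the ultrafilter. Let $\bar c,\bar c'\in S$. Then $(0,\bar c_J)\approx_L(0,\bar c'_J)$, so Lemma 4 with $\bar w=(\bar a,(v_j)_{j\notin J})$ gives $(0,\bar w,\bar c_J)\approx_L(0,\bar w,\bar c'_J)$. By Lemma 3, $\phi(\bar c,\bar a)\Leftrightarrow\phi(\bar c',\bar a)$. So $\phi(\bar x,\bar a)$ has a constant truth value on $S$, and $\phi\in q_U$ iff this value is "true" iff $\phi\in q_{U'}$.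

Hence every $S_n(M_0)$ is countable. Since $M_0$ is infinite, $|S(M_0)|=\aleph_0$. Together with Section 2 this proves Theorem A, and the answer to the question is yes. $\blacksquare$

## 8. The generic type of $\mathbb M_0$ is not definable

Theorem B predicts that the generic type of $\mathbb M_0$ is not definable. One can see this by hand, with the tripods above. Which pairs $(x,y)$ have $C_{x,y}$ cofinite? We claim: exactly those with $\beta(x)=\beta(y)\ge1$.

If, say, $\beta(x)<\beta(y)$, then at height $\beta(y)-1$ the ancestor of $x$ is on the spine and that of $y$ is not, so $s_{\beta(y)}$ is the lowest common ancestor and lies on $[x,y]$. All $v$ with $\beta(v)\ge\beta(y)$ are then outside $C_{x,y}$, which is finite. If $x=y=0$, then $C_{x,y}=\emptyset$. If $\beta(x)=\beta(y)=b\ge1$, both have the ancestor $(b-1,1)$, so $[x,y]\subseteq\mathrm{Desc}((b-1,1))$ contains no spine vertex. For $v\ge2^b$ the path $[0,v]$ meets $\mathrm{Desc}(s_b)$ only in spine vertices by (3), so $v\in C_{x,y}$, and $C_{x,y}$ is cofinite.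

Suppose the set $\{(x,y):\beta(x)=\beta(y)\ge1\}$ were defined by $\phi(x,y,\bar a)$ of rank at most $k$. With $L=2^k$ and $t$ as before, let $x=2^{t+L}$ and $y=2^{t+L}+2^{L-1}$. Then $\beta(x)=\beta(y)=t+L+1$. The lowest common ancestor of $x,y$ is $(L,2^t)$, and the hull of $0,x,y$ is a tripod with this center and legs $L$, $L$ and $2(t+L+1)-L$, all at least $L$. The pair $c,c'$ from the proof that $\mathbb M_0$ is not ordered can be chosen in the same way in $\omega$: all legs of its tripod are at least $L$, all entries are at least $2^{t+L}$, and $\beta(c)\ne\beta(c')$. So $(0,x,y)\approx_L(0,c,c')$, and by Lemmas 4 and 3, $\phi(x,y,\bar a)\Leftrightarrow\phi(c,c',\bar a)$. This is a contradiction.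

## 9. Theorem B: definability of the generic type against the order property

Let $\mathbb M$ be minimal and not ordered, with generic type $p$.

### 9.1. A non-definable generic type gives the order property

Suppose $B=\{\bar b:\phi(x,\bar b)\in p\}$ is not definable.

**Step 1: choose witnesses.** We choose inductively $\bar b_n\in B$, $\bar b_n'\notin B$ and $a_n\in M$. Given $a_i$ for $i<n$, consider the finite Boolean algebra of subsets of $M^{|\bar y|}$ generated by the sets $\phi(a_i,M)$, $i<n$. Its members are definable, so $B$ is not a union of its atoms, and some atom meets both $B$ and its complement. So there are $\bar b_n\in B$ and $\bar b_n'\notin B$ with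
$$\phi(a_i,\bar b_n)\Leftrightarrow\phi(a_i,\bar b_n')\qquad (i<n).$$
Now choose $a_n$ with $\phi(a_n,\bar b_j)\wedge\neg\phi(a_n,\bar b_j')$ for all $j\le n$. This is possible, because $\phi(M,\bar b_j)$ is cofinite and, by minimality, $\phi(M,\bar b'_j)$ is finite, so cofinitely many elements qualify.

**Step 2: make it uniform.** By Ramsey's theorem pass to a subsequence on which $\phi(a_i,\bar b_j)$ has the same truth value for all $i<j$. If it is true, then $\phi(a_i,\bar b_j')$ holds for $i<j$ and fails for $i\ge j$. If it is false, then $\neg\phi(a_i,\bar b_j)$ holds for $i<j$ and fails for $i\ge j$. In either case the tuples $(a_i,\bar b_i,\bar b_i')$ are ordered by a formula. They are pairwise distinct, since a formula that holds exactly for $i<j$ cannot have equal tuples at two indices. So $\mathbb M$ has the order property.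

### 9.2. The quantifier $\mathsf Q$ and its symmetry

For the other direction assume that $p$ is definable and $\mathbb M$ is not ordered. For an $L(M)$-formula $\psi(x,\bar y)$ let $\mathsf Qx\,\psi$ be an $L(M)$-formula defining $\{\bar b:\psi(M,\bar b)\text{ cofinite}\}$. It exists by definability of $p$; parameters in $\psi$ are handled by treating them as further variables and then substituting them back. By minimality $\mathsf Q$ commutes with Boolean connectives: finite intersections of cofinite sets are cofinite, and exactly one of a definable set and its complement is cofinite. As $M$ is infinite, $\mathsf Qx\,\psi$ implies $\exists x\,\psi$.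

**Lemma 5.** $\mathsf Qx\,\mathsf Qy\,\psi\leftrightarrow\mathsf Qy\,\mathsf Qx\,\psi$ for every $L(M)$-formula $\psi$.

*Proof.* Fixing values of the other variables, we may assume $\psi=\psi(x,y)$. If the equivalence fails, then, replacing $\psi$ by $\neg\psi$ if necessary, $\mathsf Qx\mathsf Qy\,\psi$ and $\mathsf Qy\mathsf Qx\,\neg\psi$ hold. Let $W$ be the set of $a$ such that $\psi(a,M)$ is cofinite and $\psi(M,a)$ is finite. It is definable, and it is cofinite by the two assumptions. For $a\in W$ the set $F_a=\{y\in W:\neg\psi(a,y)\}$ is finite. For $y\in W$ the set $\psi(M,y)$ is finite, so $y\in F_a$ for almost all (that is, all but finitely many) $a\in W$. Hence every finite $F\subset W$ satisfies $F\subseteq F_a$ for almost all $a\in W$.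

Define $a<b$ iff $a,b\in W$ and $F_a\subsetneq F_b$. This is definable, irreflexive and transitive. Given $a_n\in W$, pick $z\in W\setminus F_{a_n}$ and then $a_{n+1}\in W$ with $F_{a_n}\cup\{z\}\subseteq F_{a_{n+1}}$. Then $a_n<a_{n+1}$, and we obtain an infinite chain. So $\mathbb M$ is ordered, a contradiction. $\square$

For $\bar x=(x_1,\dots,x_r)$ write $\mathsf Q\bar x=\mathsf Qx_1\cdots\mathsf Qx_r$. By Lemma 5, exchanging neighboring quantifiers, the order of the variables is irrelevant, and blocks commute: $\mathsf Q\bar x\mathsf Q\bar x'\psi\leftrightarrow\mathsf Q\bar x'\mathsf Q\bar x\psi$. Let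
$$p^{(r)}=\{\psi(\bar x):\mathsf Q\bar x\,\psi\}.$$
It is closed under conjunction, it contains exactly one of $\psi,\neg\psi$, and each of its members is satisfied in $\mathbb M$. So it is a complete $r$-type over $M$.

### 9.3. Single elements, and what changes for tuples

Suppose first that *elements* $a_i\in M$ satisfy $\phi(a_i,a_j)\Leftrightarrow i<j$. They are distinct, so every cofinite set contains almost all $a_i$. Renaming variables and using Lemma 5, $\mathsf Qx\mathsf Qx'\phi(x,x')$ iff $\mathsf Qx\mathsf Qx'\phi(x',x)$, hence $\mathsf Qx\mathsf Qx'\,(\phi(x,x')\leftrightarrow\phi(x',x))$. Pick $i$ with $\mathsf Qx'\,(\phi(a_i,x')\leftrightarrow\phi(x',a_i))$, then $j>i$ with $\phi(a_i,a_j)\leftrightarrow\phi(a_j,a_i)$. This is a contradiction, and the case $n=1$ is done.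

For tuples this argument stops at one point. Some coordinates $\bar b_i$ of $\bar a_i$ will behave generically, but the remaining coordinates $\bar c_i$ may be confined to a finite set $P_{\bar b_i}$ depending on $\bar b_i$. Within that finite set $\bar c_i$ is an arbitrary choice, so "$\phi(\bar b\bar c,\bar b'\bar c')$ for the chosen $\bar c,\bar c'$" is not a formula in $\bar b,\bar b'$, and $\mathsf Q$ cannot be applied to it. The way out is to name the behavior of a point of $P_{\bar b}$ by comparing it with one fixed reference tuple $\bar b_*$. This has finitely many outcomes, and it does not need a choice.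

### 9.4. No order property when $p$ is definable

Suppose $\phi(\bar a_i,\bar a_j)\Leftrightarrow i<j$ for $\bar a_i\in M^n$, $i<\omega$.

**Step 1: separate generic from finite coordinates.** Let $U$ be a nonprincipal ultrafilter on $\omega$ and let $q$ be the type over $M$ of those $\psi$ with $\{i:\psi(\bar a_i)\}\in U$. Choose a maximal set of coordinates, with variables $\bar x=(x_1,\dots,x_r)$, on which $q$ restricts to $p^{(r)}$; here $r=0$ is allowed. Let $y$ be another coordinate. By maximality $q$ does not restrict to $p^{(r+1)}$ on $(\bar x,y)$, so there is $\psi(\bar x,y)\in q$ with $\mathsf Q\bar x\mathsf Qy\,\neg\psi$. Then $\mathsf Qy'\,\neg\psi(\bar x,y')$ is in $p^{(r)}$, hence in $q$. So the formula $\psi(\bar x,y)\wedge\mathsf Qy'\neg\psi(\bar x,y')$ is in $q$, and for *each* value of $\bar x$ in $M^r$ it has finitely many solutions $y$: either the second conjunct fails, or $\psi(\bar x,M)$ is finite. Conjoining over the remaining coordinates $\bar y$ we get $\theta(\bar x,\bar y)\in q$ such that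
$$P_{\bar b}:=\theta(\bar b,M)\ \text{ is finite for all } \bar b\in M^r .$$
(If there are no remaining coordinates, $\theta$ is "true", and $P_{\bar b}$ consists of the empty tuple.) Write $\bar a_i=(\bar b_i,\bar c_i)$. Then $\bar c_i\in P_{\bar b_i}$ for $U$-almost all $i$. If $r=0$, then $\bar a_i$ lies in one fixed finite set for $U$-almost all $i$, while the $\bar a_i$ are distinct; so $r\ge1$. Since $q$ restricts to $p^{(r)}$ on $\bar x$,
$$\text{if } \mathsf Q\bar x\,\psi(\bar x),\ \text{ then } \psi(\bar b_i) \text{ holds for } U\text{-almost all } i. \tag{9}$$

**Step 2: the eventual behavior of points of $P_{\bar b}$.** For $\bar b,\bar b'\in M^r$ define the equivalence relation $E_{\bar b,\bar b'}$ on $P_{\bar b}$ by: $\bar c\,E_{\bar b,\bar b'}\,\bar e$ iff for all $\bar c'\in P_{\bar b'}$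
$$\phi(\bar b\bar c,\bar b'\bar c')\Leftrightarrow\phi(\bar b\bar e,\bar b'\bar c')\quad\text{and}\quad\phi(\bar b'\bar c',\bar b\bar c)\Leftrightarrow\phi(\bar b'\bar c',\bar b\bar e).$$
Let $\bar c\,E^\infty_{\bar b}\,\bar e$ iff $\mathsf Q\bar b'\,(\bar c\,E_{\bar b,\bar b'}\,\bar e)$; as $\mathsf Q$ commutes with conjunctions, this is an equivalence relation on $P_{\bar b}$. Let $\chi(\bar b,\bar b')$ say that $E_{\bar b,\bar b'}=E^\infty_{\bar b}$. All of these are definable. Fix $\bar b$. For each of the finitely many pairs $\bar c,\bar e\in P_{\bar b}$, either $\mathsf Q\bar b'(\bar c\,E_{\bar b,\bar b'}\,\bar e)$ or $\mathsf Q\bar b'\neg(\bar c\,E_{\bar b,\bar b'}\,\bar e)$; in both cases, $\mathsf Q\bar b'$, the relations $E_{\bar b,\bar b'}$ and $E^\infty_{\bar b}$ agree at this pair. Taking the finite conjunction, $\forall\bar b\,\mathsf Q\bar b'\,\chi(\bar b,\bar b')$. In particular $\mathsf Q\bar b\mathsf Q\bar b'\chi(\bar b,\bar b')$, and by renaming and Lemma 5 also $\mathsf Q\bar b\mathsf Q\bar b'\chi(\bar b',\bar b)$. So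
$$\mathsf Q\bar b\,\mathsf Q\bar b'\,\big(\chi(\bar b,\bar b')\wedge\chi(\bar b',\bar b)\big). \tag{10}$$

**Step 3: a reference tuple.** By (10) there is $\bar b_*\in M^r$ with $\mathsf Q\bar b'\,\chi(\bar b',\bar b_*)$; fix it. For $\bar c\in P_{\bar b}$ let $\tau_{\bar b}(\bar c):P_{\bar b_*}\to\{0,1\}^2$ send $\bar c'$ to the truth values of $\phi(\bar b\bar c,\bar b_*\bar c')$ and $\phi(\bar b_*\bar c',\bar b\bar c)$. As $P_{\bar b_*}$ is finite, there are finitely many possible values, and for each value $\tau$ the condition $\tau_{\bar b}(\bar c)=\tau$ on $(\bar b,\bar c)$ is definable over $M$. By definition $\tau_{\bar b}(\bar c)=\tau_{\bar b}(\bar e)$ iff $\bar c\,E_{\bar b,\bar b_*}\,\bar e$. So *if $\chi(\bar b,\bar b_*)$ holds, then $\tau_{\bar b}(\bar c)$ determines the $E^\infty_{\bar b}$-class of $\bar c$.* By (9), applied to $\chi(\bar x,\bar b_*)$, and because an ultrafilter contains one piece of every finite partition, there are $I\in U$ and $\tau$ such that for all $i\in I$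
$$\bar c_i\in P_{\bar b_i},\qquad \chi(\bar b_i,\bar b_*),\qquad \tau_{\bar b_i}(\bar c_i)=\tau .$$

**Step 4: replace $\phi$ by a formula in the generic coordinates.** Let
$$\Lambda(\bar b,\bar b')\ :=\ \exists\,\bar c\in P_{\bar b}\ \exists\,\bar c'\in P_{\bar b'}\ \big(\tau_{\bar b}(\bar c)=\tau=\tau_{\bar b'}(\bar c')\wedge\phi(\bar b\bar c,\bar b'\bar c')\big).$$
Let $i,j\in I$ with $\chi(\bar b_i,\bar b_j)\wedge\chi(\bar b_j,\bar b_i)$, and let $\bar c\in P_{\bar b_i}$, $\bar c'\in P_{\bar b_j}$. The truth value of $\phi(\bar b_i\bar c,\bar b_j\bar c')$ depends on $\bar c$ only through its $E_{\bar b_i,\bar b_j}$-class (first clause of the definition), which is its $E^\infty_{\bar b_i}$-class, and on $\bar c'$ only through its $E_{\bar b_j,\bar b_i}$-class (second clause), which is its $E^\infty_{\bar b_j}$-class. By Step 3 it depends only on $\tau_{\bar b_i}(\bar c)$ and $\tau_{\bar b_j}(\bar c')$. So any pair $\bar c,\bar c'$ that is admissible in $\Lambda(\bar b_i,\bar b_j)$ gives the same truth value as the admissible pair $\bar c_i,\bar c_j$. The same holds with $i,j$ exchanged. Therefore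
$$\phi(\bar a_i,\bar a_j)\Leftrightarrow\Lambda(\bar b_i,\bar b_j),\qquad \phi(\bar a_j,\bar a_i)\Leftrightarrow\Lambda(\bar b_j,\bar b_i). \tag{11}$$

**Step 5: use symmetry as for single elements.** By renaming and Lemma 5, $\mathsf Q\bar b\mathsf Q\bar b'\Lambda(\bar b,\bar b')$ iff $\mathsf Q\bar b\mathsf Q\bar b'\Lambda(\bar b',\bar b)$. As $\mathsf Q$ commutes with Boolean connectives, this and (10) give $\mathsf Q\bar b\mathsf Q\bar b'\,\Omega(\bar b,\bar b')$ for
$$\Omega(\bar b,\bar b'):=\big(\Lambda(\bar b,\bar b')\leftrightarrow\Lambda(\bar b',\bar b)\big)\wedge\chi(\bar b,\bar b')\wedge\chi(\bar b',\bar b).$$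
By (9) pick $i\in I$ with $\mathsf Q\bar b'\,\Omega(\bar b_i,\bar b')$. By (9) again, and since $U$ is nonprincipal, pick $j\in I$ with $j>i$ and $\Omega(\bar b_i,\bar b_j)$. Then (11) gives $\phi(\bar a_i,\bar a_j)\Leftrightarrow\phi(\bar a_j,\bar a_i)$. But $i<j$, so the left side is true and the right side is false. This contradiction proves Theorem B. $\blacksquare$

## 10. Theorem C: total preorders have finitely many classes

Let $\mathbb M$ be minimal and not ordered, and let $\preceq$ be a definable total preorder on a definable set $X\subseteq M^n$. Let $I$ be the set of its classes, with the induced linear order. We show by induction on $n$ that $I$ is finite.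

**Step 1: $n=1$.** The strict part of $\preceq$, namely $x\preceq y\wedge\neg(y\preceq x)$ on $X$ and empty outside $X$, is definable, irreflexive and transitive. If $I$ were infinite, representatives of the classes would form an infinite chain, and $\mathbb M$ would be ordered, a contradiction.

**Step 2: for $n>1$, code each first coordinate by a finite set of classes.** For $a\in M$ let $I_a\subseteq I$ be the set of classes meeting $X\cap(\{a\}\times M^{n-1})$. The preorder $\preceq$ induces a definable total preorder on $\{\bar y\in M^{n-1}:(a,\bar y)\in X\}$, and its classes correspond to the elements of $I_a$. By induction $I_a$ is finite.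

**Step 3: order the codes.** Define $a\triangleleft a'$ iff $I_a\ne I_{a'}$ and $\max(I_a\triangle I_{a'})\in I_{a'}$, where the first $\triangle$ is symmetric difference. This is definable: it says that there is $(a',\bar y')\in X$ whose class is not met by any $(a,\bar y)\in X$, and such that every $z\in X$ strictly above $(a',\bar y')$ is equivalent to some $(a,\bar y)\in X$ iff it is equivalent to some $(a',\bar y'')\in X$.

**Step 4: it is a strict order, linear on distinct codes.** For finite sets $A,B\subseteq I$ put $A<B$ iff $A\ne B$ and $\max(A\triangle B)\in B$. Distinct sets are comparable, and the relation is irreflexive. For transitivity let $A<B<C$ with $m_1=\max(A\triangle B)\in B\setminus A$ and $m_2=\max(B\triangle C)\in C\setminus B$; then $m_1\ne m_2$. Above $\max(m_1,m_2)$ all three sets agree. If $m_1<m_2$, then $A$ agrees with $B$ at $m_2$, so $m_2\in C\setminus A$. If $m_2<m_1$, then $C$ agrees with $B$ at $m_1$, so $m_1\in C\setminus A$. In either case $\max(A\triangle C)\in C$, that is, $A<C$. Since $a\triangleleft a'$ iff $I_a<I_{a'}$, the relation $\triangleleft$ is irreflexive and transitive, and elements with distinct codes are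 comparable.

**Step 5: conclude.** If there were infinitely many distinct sets $I_a$, choosing one $a$ for each would give an infinite chain for $\triangleleft$, and $\mathbb M$ would be ordered. So there are finitely many distinct sets $I_a$, each of them finite, and $I=\bigcup_{a\in M}I_a$ is finite. $\blacksquare$
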